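\title{Convergence to periodic solutions for the difference equation $z_{n+1}=\alpha/(1+z_{n-l}z_{n-k})$}

\begin{abstract}
Let $\alpha>0$ and let $l,k\ge 0$ be integers. We prove that every positive solution of $z_{n+1}=\alpha/(1+z_{n-l}z_{n-k})$ converges to a (not necessarily prime) period-$(l+k+2)$ solution, as was conjectured in \cite{OP}. The reason is that, in logarithmic variables, each step of the equation minimizes a real analytic energy of $l+k+2$ variables exactly in one coordinate, the coordinates being taken in cyclic order; convergence then follows from {\L}ojasiewicz's gradient inequality. We also find all possible limits, by means of a first integral and elliptic functions, and the sharp range of $\alpha$ in which every solution tends to the equilibrium.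
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\alpha>0$ and let $l,k$ be nonnegative integers. We study the positive solutions of
\[
 z_{n+1}=\frac{\alpha}{1+z_{n-l}z_{n-k}},\qquad n=0,1,\dots,
\]
with arbitrary positive initial values $z_{-\max(l,k)},\dots,z_0$. A sequence $w$ has \emph{period} $p$ if $w_{n+p}=w_n$ for all $n$; the number $p$ need not be the least period. A solution $(z_n)$ \emph{converges} to $w$ if $z_n-w_n\to0$. It was conjectured in \cite{OP} that every positive solution converges to a solution of period $l+k+2$. We prove this. Throughout,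
\[
 a=l+1,\qquad b=k+1,\qquad p=a+b=l+k+2,\qquad N=\max(a,b),
\]
so that the equation reads
\begin{equation}\label{eq:main}
 z_n=\frac{\alpha}{1+z_{n-a}z_{n-b}},\qquad n\ge1 .
\end{equation}

\subsection*{Why this period}

The right side of \eqref{eq:main} decreases in both arguments, so one expects oscillation. If $l=k=0$, then $z_{n+1}=g(z_n)$ with $g(z)=\alpha/(1+z^2)$ decreasing. Hence $g\circ g$ is increasing, and the even and the odd terms form monotone sequences. For $n\ge2$ all terms lie in $[\alpha/(1+\alpha^2),\alpha]$, so the solution converges to a positive one of period $2=l+k+2$. The 2-periodic solutions $x,y,x,y,\dots$ satisfy $x(1+y^2)=\alpha=y(1+x^2)$, which implies $(x-y)(1-xy)=0$. Besides the equilibrium, only $y=1/x$ with $x+1/x=\alpha$ remains, and such an $x\ne1$ exists exactly for $\alpha>2$.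

With two different delays this monotonicity argument is no longer available. What singles out the period $p$ is a symmetry. On sequences of period $p=a+b$ the index $n-b$ is the same as $n+a$, so a positive $p$-periodic $w$ solves \eqref{eq:main} if and only if
\begin{equation}\label{eq:periodic}
 w_n\,(1+w_{n-a}w_{n+a})=\alpha,\qquad n\in\mathbb Z_p .
\end{equation}
Here $n$ interacts with $n\pm a$, and this relation is symmetric. Symmetric couplings come from gradients, so \eqref{eq:periodic}, after taking logarithms, should be the critical-point equation of some function. Section~\ref{sec:energy} shows that the non-periodic dynamics decreases this function. (A second hint: every characteristic root of modulus one of the linearization at the equilibrium is a $p$-th root of unity; see Lemma~\ref{lem:lin}.)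

\begin{theorem}\label{thm:main}
For all $\alpha>0$ and all integers $l,k\ge0$, every positive solution of \eqref{eq:main} converges to a positive solution of period $p=l+k+2$.
\end{theorem}

The proof rests on the symmetry just described, and it gives the following more general statement.

\begin{theorem}\label{thm:general}
Let $p\ge2$, let $c_1,\dots,c_{p-1}\in\mathbb R$ satisfy $c_i=c_{p-i}$ for all $i$, and let $\phi$ be real analytic on an open interval $J$ with $\phi'\ne0$ on $J$. Let the real sequence $(y_n)_{n\ge2-p}$ satisfy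
\[
 y_n=\phi\Big(\sum_{i=1}^{p-1}c_i\,y_{n-i}\Big),\qquad n\ge1,
\]
with all arguments of $\phi$ in $J$, and suppose that $y_n$ lies in a compact interval $I\subset\phi(J)$ for all large $n$. Then $(y_n)$ converges to a $p$-periodic sequence $(\omega_n)$ with $\phi^{-1}(\omega_n)=\sum_{i}c_i\,\omega_{n-i}$ for all $n$.
\end{theorem}

\subsection*{Which limits occur}

Let $d=\gcd(a,b)$ and $q=p/d\ge2$, and let $\bar z$ be the positive equilibrium, the unique positive root of $\bar z+\bar z^3=\alpha$. Since $\gcd(a,p)=d$, the subgroup $\langle a\rangle$ of $\mathbb Z_p$ has order $q$ and $d$ cosets, represented by $0,\dots,d-1$. Equation \eqref{eq:periodic} couples only indices in the same coset. Writing $x^{(r)}_j=w_{r+ja}$ for $0\le r<d$ and $j\in\mathbb Z_q$, we see that the positive $p$-periodic solutions correspond bijectively to $d$-tuples $(x^{(0)},\dots,x^{(d-1)})$ of elements of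
\begin{equation}\label{eq:Cq}
 \mathcal C_q(\alpha)=\big\{(x_j)_{j\in\mathbb Z_q}:\ x_j>0,\ \ x_j(1+x_{j-1}x_{j+1})=\alpha\ \text{ for all } j\big\}.
\end{equation}
We call the elements of $\mathcal C_q(\alpha)$ \emph{cycles} and also regard them as $q$-periodic sequences on $\mathbb Z$. Put
\[
 A(\psi)=\frac{2\cos\psi}{(2\cos\psi-1)^{3/2}}\quad\Big(0\le\psi<\frac\pi3\Big),
 \qquad
 \alpha_q^*=\begin{cases}2,& q\text{ even},\\ +\infty,& q=3,\\ A(\pi/q),& q\ge5\text{ odd}.\end{cases}
\]
The function $A$ is strictly increasing and $A(0)=2$: the derivative of $t\mapsto t(t-1)^{-3/2}$ is $-(t-1)^{-5/2}(1+\tfrac t2)<0$ for $t>1$, and $t=2\cos\psi$ decreases in $\psi$.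

\begin{theorem}\label{thm:class}
The set $\mathcal C_q(\alpha)$ is the disjoint union of
\begin{enumerate}
\item the constant $\bar z$;
\item if $q$ is even and $\alpha>2$: the two shifts of the alternating cycle $x,1/x,x,1/x,\dots$ with $x+1/x=\alpha$;
\item for each integer $i$ with $\frac13<\frac iq<\frac12$ and $\alpha>A\big(\pi-\frac{2\pi i}{q}\big)$: exactly one set $\Gamma_i$, homeomorphic to a circle, of nonconstant cycles of minimal period $q/\gcd(i,q)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:threshold}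
\begin{enumerate}
\item[(a)] Every positive solution of \eqref{eq:main} converges to $\bar z$ if and only if $\alpha\le\alpha_q^*$. In particular this holds for every $\alpha$ when $\{l+1,k+1\}=\{d,2d\}$. For $\alpha<\alpha_q^*$ the equilibrium $\bar z$ is also locally asymptotically stable.
\item[(b)] If $\alpha>\alpha_q^*$, the set of positive initial conditions whose solution converges to $\bar z$ has Lebesgue measure $0$. So almost every solution converges to a nonconstant period-$p$ solution.
\end{enumerate}
\end{theorem}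

Small $q$ can be seen by hand. For $q=2$ we found the cycles above. For $q=4$ the equations $x_0(1+x_3x_1)=\alpha=x_2(1+x_1x_3)$ give $x_0=x_2$, likewise $x_1=x_3$, and we are back at $q=2$. For $q=3$ we have $\alpha-x_j=x_0x_1x_2$ for every $j$, so all $x_j$ agree and only $\bar z$ remains. The first new case is $q=5$, for instance $z_{n+1}=\alpha/(1+z_{n-1}z_{n-2})$. With the golden ratio $\gamma=2\cos\frac\pi5$ and $\gamma-1=1/\gamma$ we get $\alpha_5^*=\gamma\cdot\gamma^{3/2}=\gamma^{5/2}$. For $\alpha>\gamma^{5/2}$ the possible limits of this equation are $\bar z$ and a whole \emph{circle} $\Gamma_2$ of $5$-cycles. This shows where the difficulty in Theorem~\ref{thm:main} lies. A decreasing energy shows only that a solution approaches the set of critical points. If that set contains a circle, the solution might drift around it forever. Analyticity of the energy excludes this.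

\section{The energy}\label{sec:energy}

\subsection{Logarithmic variables and bounds}

To make the coupling in \eqref{eq:main} additive, put $y_n=\ln z_n$. Since \eqref{eq:main} says $z_{n-a}z_{n-b}=(\alpha-z_n)/z_n$, it is equivalent to
\begin{equation}\label{eq:log}
 F(y_n)+y_{n-a}+y_{n-b}=0,\qquad F(y)=y-\ln(\alpha-e^y)\quad(y<\ln\alpha),
\end{equation}
and $F'(y)=\alpha/(\alpha-e^y)\ge1$. The function $F$ blows up at $\ln\alpha$, so we need to know that $y_n$ stays away from $\ln\alpha$ and from $-\infty$.

\begin{lemma}\label{lem:bounds}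
Let $\zeta=\alpha/(1+\alpha^2)$. For every positive solution, $\zeta<z_n<\alpha/(1+\zeta^2)<\alpha$ for all $n\ge2N+1$.
\end{lemma}

\begin{proof}
By \eqref{eq:main}, $z_n<\alpha$ for $n\ge1$. If $n\ge N+1$, then $n-a,n-b\ge1$, so $z_n>\alpha/(1+\alpha^2)=\zeta$. If $n\ge2N+1$, then $n-a,n-b\ge N+1$, so $z_n<\alpha/(1+\zeta^2)$.
\end{proof}

\subsection{The idea for $p=3$}\label{sub:p3}

Take $a=1$, $b=2$, so $F(y_n)=-(y_{n-1}+y_{n-2})$. Let $\Phi$ be a primitive of $F$ and consider
\[
 V(x_0,x_1,x_2)=\Phi(x_0)+\Phi(x_1)+\Phi(x_2)+x_0x_1+x_1x_2+x_2x_0 .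
\]
Evaluate $V$ on three consecutive terms: $E_n=V(y_{n-2},y_{n-1},y_n)$. Because $V$ is symmetric, passing from $E_{n-1}$ to $E_n$ just replaces the entry $y_{n-3}$ by $y_n$, and
\begin{align*}
 E_{n-1}-E_n&=\Phi(y_{n-3})-\Phi(y_n)+(y_{n-1}+y_{n-2})(y_{n-3}-y_n)\\
 &=\Phi(y_{n-3})-\Phi(y_n)-F(y_n)(y_{n-3}-y_n)\ \ge\ \tfrac12(y_{n-3}-y_n)^2,
\end{align*}
the last step because $\Phi''=F'\ge1$. The equation says precisely that $y_n$ \emph{minimizes} $V$ in the coordinate it replaces, the other two being fixed. By Lemma~\ref{lem:bounds} the decreasing sequence $E_n$ is bounded, so $\sum_n(y_n-y_{n-3})^2<\infty$. Since $y_n-y_{n-3}\to0$, the equations at $n$, $n-1$ and $n-2$ show that all three partial derivatives of $V$ at $(y_{n-2},y_{n-1},y_n)$ tend to $0$. In this case $V$ has a single critical point (the computation for $q=3$ in Section~\ref{sec:intro}), so the solution converges to it. In general two things change: the coupling has to be placed on $\mathbb Z_p$ so that $y_{n-a}$ and $y_{n-b}$ sit at the right places, and there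 may be many critical points.

\subsection{Proof of Theorem \ref{thm:general}}\label{sub:general}

Let $\epsilon=\pm1$ be the sign of $\phi'$ and let $D=\phi(J)$, an open interval. Then $F=\epsilon\phi^{-1}$ is real analytic on $D$ with $F'>0$, and the recursion reads
\begin{equation}\label{eq:update}
 F(y_n)-\epsilon\sum_{i=1}^{p-1}c_i\,y_{n-i}=0,\qquad n\ge1 .
\end{equation}
Put $\mu=\min_IF'>0$ and $L=\sum_i|c_i|$. If $L=0$, then $y_n=\phi(0)$ for $n\ge1$ and there is nothing to prove, so let $L>0$. Choose $N_0\ge1$ with $y_n\in I$ for $n\ge N_0$.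

\medskip\noindent\textbf{The energy.} Let $\Phi$ be a primitive of $F$ and define on $D^{\mathbb Z_p}$
\[
 V(x)=\sum_{j\in\mathbb Z_p}\Phi(x_j)-\frac\epsilon2\sum_{j\in\mathbb Z_p}\sum_{i=1}^{p-1}c_i\,x_jx_{j-i}.
\]
The derivative of the double sum with respect to $x_j$ is $\sum_ic_ix_{j-i}+\sum_ic_ix_{j+i}=\sum_i(c_i+c_{p-i})x_{j-i}$. By the symmetry $c_i=c_{p-i}$ this equals $2\sum_ic_ix_{j-i}$, so
\begin{equation}\label{eq:grad}
 \partial_jV(x)=F(x_j)-\epsilon\sum_{i=1}^{p-1}c_i\,x_{j-i}.
\end{equation}
As $i$ runs only to $p-1$, the quadratic part contains no $x_j^2$, and $\partial_j^2V=F'(x_j)$.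

\medskip\noindent\textbf{Each step minimizes in one coordinate.} For $n\ge N_0+p-1$ let $x^{(n)}\in I^{\mathbb Z_p}$ record the last $p$ terms by residue class: $x^{(n)}_j=y_i$, where $i\equiv j\pmod p$ and $n-p+1\le i\le n$. For $1\le i\le p-1$ the term $y_{n-i}$ lies in this window and is the coordinate $n-i$ of $x^{(n)}$. So \eqref{eq:update} and \eqref{eq:grad} say
\begin{equation}\label{eq:zero}
 \partial_nV(x^{(n)})=0 .
\end{equation}
Let $n\ge N_0+p$. Then $x^{(n)}$ arises from $x^{(n-1)}$ by replacing, in coordinate $n\bmod p$, the value $y_{n-p}$ by $y_n$. As a function of this coordinate alone, $V$ has second derivative at least $\mu$ on $I$. Expanding about $y_n$, where the first derivative vanishes, gives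
\begin{equation}\label{eq:drop}
 V(x^{(n-1)})-V(x^{(n)})\ge\tfrac\mu2\,(y_n-y_{n-p})^2 .
\end{equation}

\medskip\noindent\textbf{Blocks of length $p$.} A single step controls one partial derivative, while a block of $p$ steps controls the whole gradient. For $m$ large let
\[
 u_m=x^{(mp)},\qquad E_m=V(u_m),\qquad \delta=u_m-u_{m-1},\qquad d_m=\|\delta\|
\]
with the Euclidean norm. Each coordinate is updated exactly once in the block $(m-1)p<n\le mp$, so summing \eqref{eq:drop} gives
\begin{equation}\label{eq:blockdrop}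
 E_{m-1}-E_m\ge\tfrac\mu2\,d_m^2 .
\end{equation}
Let coordinate $j$ be updated at time $n$ of this block. Then $\partial_jV(x^{(n)})=0$ by \eqref{eq:zero}. Between time $n$ and the end of the block coordinate $j$ does not change, and each other coordinate $i$ changes by $0$ or by $\delta_i$. By \eqref{eq:grad}, $|\partial_jV(u_m)|\le\sum_i|c_i||\delta_{j-i}|$. The right side is a combination of cyclic shifts of $(|\delta_j|)_j$, so the triangle inequality in $\mathbb R^{\mathbb Z_p}$ gives
\begin{equation}\label{eq:gradbound}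
 \|\nabla V(u_m)\|\le L\,d_m .
\end{equation}

\medskip\noindent\textbf{Critical limit points.} Since $V$ is bounded on the compact set $I^{\mathbb Z_p}$, \eqref{eq:blockdrop} gives $\sum d_m^2<\infty$, hence $d_m\to0$. Let $x^*\in I^{\mathbb Z_p}$ be a limit point of $(u_m)$. Then $\nabla V(x^*)=0$ by \eqref{eq:gradbound}, and $E_m$ decreases to $V(x^*)$. Put $\rho_m=E_m-V(x^*)\ge0$. If some $\rho_m=0$, then \eqref{eq:blockdrop} forces $d_{m'}=0$ for all $m'>m$, and the sequence $(u_{m'})_{m'\ge m}$ is constant, equal to $x^*$. So assume $\rho_m>0$ for all $m$.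

\medskip\noindent\textbf{Finite length.} Square summability of $d_m$ does not yet exclude drifting; we need $\sum d_m<\infty$. Analyticity enters through {\L}ojasiewicz's gradient inequality \cite{Loj}: since $V$ is real analytic near $x^*$, there are $\varepsilon,C>0$ and $\theta\in[\frac12,1)$ such that
\[
 |V(x)-V(x^*)|^\theta\le C\,\|\nabla V(x)\|\qquad\text{whenever }\|x-x^*\|<\varepsilon .
\]
If $\|u_m-x^*\|<\varepsilon$, then $0<\rho_m^\theta\le CL\,d_m$ by \eqref{eq:gradbound}. Let $\eta_m=\rho_m^{1-\theta}-\rho_{m+1}^{1-\theta}$. By concavity of $\rho\mapsto\rho^{1-\theta}$ and by \eqref{eq:blockdrop},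
\[
 \eta_m\ge(1-\theta)\,\rho_m^{-\theta}(\rho_m-\rho_{m+1})\ge\frac{(1-\theta)\,\mu}{2CL}\cdot\frac{d_{m+1}^2}{d_m}.
\]
With $C_1=2CL/((1-\theta)\mu)$ we get $d_{m+1}\le\sqrt{d_m\cdot C_1\eta_m}\le\frac12d_m+\frac12C_1\eta_m$. The term $\frac12d_m$ can be absorbed on summation, and $\eta_m$ telescopes.

In detail, choose $M$ such that $\|u_M-x^*\|$, $d_M$ and $C_1\rho_M^{1-\theta}$ are all less than $\varepsilon/3$. Suppose $u_M,\dots,u_{M'}$ lie in the $\varepsilon$-ball about $x^*$. Summing over $m=M,\dots,M'$,
\[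
 \sum_{m=M+1}^{M'+1}d_m\le\tfrac12d_M+\tfrac12\sum_{m=M+1}^{M'+1}d_m+\tfrac12C_1\rho_M^{1-\theta},
\]
hence $\sum_{m=M+1}^{M'+1}d_m\le d_M+C_1\rho_M^{1-\theta}<2\varepsilon/3$, and $u_{M'+1}$ lies in the ball as well. By induction all $u_m$ with $m\ge M$ do, and $\sum d_m<\infty$. So $(u_m)$ converges, and its limit is $x^*$.

\medskip\noindent\textbf{The limit.} Put $\omega_n=x^*_{n\bmod p}$. Every $y_n$ in the $m$-th block is the coordinate $n\bmod p$ of $u_m$, so $y_n-\omega_n\to0$. By \eqref{eq:grad}, $\nabla V(x^*)=0$ says $\phi^{-1}(\omega_n)=\sum_ic_i\omega_{n-i}$. This proves Theorem~\ref{thm:general}.\hfill$\square$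

\begin{remark}
Neither the symmetry of $c$ nor the confinement of $y_n$ to a compact interval can be dropped. Let $t>0$ solve $t=\tanh2t$. For $p=3$, $c_1=1$, $c_2=0$ and $\phi(s)=-\tanh 2s$, the sequence $t,-t,t,-t,\dots$ is a solution in $[-t,t]\subset(-1,1)=\phi(\mathbb R)$, but $|y_{n+3}-y_n|=2t$, so it does not converge to a $3$-periodic sequence. For $p=2$, $c_1=1$ and $\phi(s)=s+1$, all solutions are unbounded.
\end{remark}

\subsection{Proof of Theorem \ref{thm:main}}

In logarithmic variables \eqref{eq:main} is $y_n=\phi(y_{n-a}+y_{n-b})$ with $\phi(s)=\ln\alpha-\ln(1+e^s)$ on $J=\mathbb R$. Here $\phi$ is analytic, $\phi'(s)=-e^s/(1+e^s)\ne0$ and $\phi(J)=(-\infty,\ln\alpha)$. We have $1\le a,b\le p-1$, and the coefficients are $c_a=c_b=1$ if $a\ne b$ and $c_a=2$ if $a=b$, all others being $0$. They satisfy $c_i=c_{p-i}$ because $b=p-a$. The initial values of \eqref{eq:main} are $y_{1-N},\dots,y_0$, and $1-N\ge2-p$; if $1-N>2-p$, we assign arbitrary real values to the missing $y_n$, which do not enter the recursion.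 Lemma~\ref{lem:bounds} provides the compact interval $I=[\ln\zeta,\ln\frac{\alpha}{1+\zeta^2}]$. Theorem~\ref{thm:general} gives a $p$-periodic $\omega$ with $y_n-\omega_n\to0$ and $\omega_n=\phi(\omega_{n-a}+\omega_{n-b})$. Then $w_n=e^{\omega_n}$ is a positive solution of \eqref{eq:main} of period $p$, and $z_n-w_n\to0$.\hfill$\square$

\section{Cycles: a first integral and the elementary cases}\label{sec:integral}

We turn to Theorem~\ref{thm:class}. The equation $x_j(1+x_{j-1}x_{j+1})=\alpha$ determines $x_{j+1}$ from $x_{j-1}$ and $x_j$. It thus defines a planar map $(x_{j-1},x_j)\mapsto(x_j,x_{j+1})$, and the cycles are its positive $q$-periodic orbits. We first find a function that is constant along orbits.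

Let $x\in\mathcal C_q(\alpha)$, $s_j=x_j+x_{j+1}$ and $P_j=x_jx_{j+1}$. The equations at $j$ and at $j+1$ are $\alpha-x_j=x_{j+1}P_{j-1}$ and $\alpha-x_{j+1}=x_jP_{j+1}$; therefore
\begin{equation}\label{eq:two}
 \alpha-s_j=x_{j+1}(P_{j-1}-1)=x_j(P_{j+1}-1).
\end{equation}
Dividing by $P_j$ and adding $s_j$, we obtain two expressions for $K_j:=s_j+(\alpha-s_j)/P_j$:
\[
 K_j=x_{j-1}+x_j+x_{j+1}-\frac1{x_j}=x_j+x_{j+1}+x_{j+2}-\frac1{x_{j+1}} .
\]
The second is the first with $j$ replaced by $j+1$, so $K_j=K_{j+1}$. Thus $K=K_j$ does not depend on $j$, and its definition can be rewritten as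
\begin{equation}\label{eq:K}
 P_j(K-s_j)=\alpha-s_j,\qquad \alpha-K=(\alpha-s_j)\,\frac{P_j-1}{P_j}.
\end{equation}
With \eqref{eq:two} this yields
\begin{equation}\label{eq:sign}
 \operatorname{sign}(\alpha-K)=\operatorname{sign}(P_{j+1}-1)\,\operatorname{sign}(P_j-1)\qquad\text{for all }j .
\end{equation}
We distinguish cases by this sign. In the first two we use that $x_{j+1}/x_{j-1}=P_j/P_{j-1}$.

\begin{proposition}\label{prop:cases}
Let $x\in\mathcal C_q(\alpha)$ be nonconstant. Then either $K=\alpha$ and $x$ is as in item 2 of Theorem~\ref{thm:class}, or $K<\alpha$ and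
\begin{equation}\label{eq:oval}
 P_j>1,\qquad s_j<\alpha,\qquad K>s_j>2\qquad\text{for all }j .
\end{equation}
Conversely, the sequences in item 2 are cycles, and they have $K=\alpha$.
\end{proposition}

\begin{proof}
\emph{$K>\alpha$ is impossible.} By \eqref{eq:sign}, $P_j-1$ alternates in sign; after a shift $P_{2m}>1>P_{2m-1}$ for all $m\in\mathbb Z$. Then $x_{2m+1}/x_{2m-1}=P_{2m}/P_{2m-1}>1$ for all $m$, which contradicts periodicity.

\emph{$K=\alpha$.} By \eqref{eq:sign}, of two consecutive $P_j$ at least one is $1$. Suppose $P_j\ne1$ for some $j$. Then $P_{j\pm1}=1$, and \eqref{eq:two} with $j+1$ in place of $j$ gives $x_{j+2}(P_j-1)=x_{j+1}(P_{j+2}-1)$, so $P_{j+2}-1$ has the same nonzero sign as $P_j-1$. Inductively, for $m\ge0$, $P_{j+2m}-1$ has a fixed nonzero sign and $P_{j+2m-1}=1$. Hence $x_{j+2m+1}/x_{j+2m-1}=P_{j+2m}$ is always $>1$ or always $<1$, contradicting periodicity. So all $P_j=1$, and $s_j=\alpha$ by \eqref{eq:two}. Thus $x$ alternates between some $x_0$ and $1/x_0$ with $x_0+1/x_0=\alpha$. As $x$ is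 nonconstant, $x_0\ne1$, so $\alpha>2$ and $q$ is even. Conversely, $x_0(1+x_0^{-2})=x_0+1/x_0=\alpha$ shows that these sequences are cycles, one for each of the two roots of $x_0+1/x_0=\alpha$; as $P_j=1$, \eqref{eq:K} gives $K=\alpha$.

\emph{$K<\alpha$.} By \eqref{eq:sign} all $P_j-1$ have the same nonzero sign; we show that it is positive. Let $x_{\max}>x_{\min}$ be the largest and the smallest term. The cycle equation at these terms gives
\[
 x_{\max}(1+x_{\min}^2)\le\alpha\le x_{\min}(1+x_{\max}^2),
\]
so $(x_{\max}-x_{\min})(1-x_{\min}x_{\max})\le0$, that is, $x_{\min}x_{\max}\ge1$. Consequently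
\[
 x_{\max}+x_{\min}\le x_{\max}+x_{\min}\cdot x_{\min}x_{\max}=x_{\max}(1+x_{\min}^2)\le\alpha .
\]
If all $P_j<1$, then all $s_j>\alpha$ by \eqref{eq:two}; but for $x_j=x_{\min}$ we have $s_j\le x_{\min}+x_{\max}\le\alpha$, a contradiction. Hence all $P_j>1$. Then $s_j<\alpha$ by \eqref{eq:two}, $K-s_j=(\alpha-s_j)/P_j>0$ by \eqref{eq:K}, and $s_j\ge2\sqrt{P_j}>2$.
\end{proof}

We call nonconstant cycles with $K<\alpha$ \emph{oval cycles}: we shall see that they run on the compact oval of a cubic curve. It remains to show that they are exactly the cycles in item 3.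

\section{Oval cycles and elliptic functions}\label{sec:elliptic}

By \eqref{eq:K}, the unordered pair $\{x_j,x_{j+1}\}$ of an oval cycle, coded by $(s_j,P_j)$, lies on the rational curve $P(K-s)=\alpha-s$. With $\kappa=\alpha-K>0$ we parametrize it by $\xi=1/(s-K)$:
\begin{equation}\label{eq:param}
 s=K+\frac1\xi,\qquad P=\frac{\alpha-s}{K-s}=\frac{\kappa-1/\xi}{-1/\xi}=1-\kappa\xi .
\end{equation}
To order the pair one needs a square root of $s^2-4P$. Thus $Y=(x_j-x_{j+1})\xi$ satisfies $Y^2=(s^2-4P)\xi^2=f(\xi)$ with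
\begin{equation}\label{eq:f}
 f(\xi)=(1+K\xi)^2-4\xi^2(1-\kappa\xi)=4\kappa\xi^3+(K^2-4)\xi^2+2K\xi+1 .
\end{equation}
The ordered pairs therefore lie on the cubic curve $Y^2=f(\xi)$, which will turn out to be elliptic. The plan is as follows. We uniformize the curve; we show that the step $(x_j,x_{j+1})\mapsto(x_{j+1},x_{j+2})$ is translation by some $v$, so that $q$-periodicity means $qv\in\mathbb Z$; and we show that for given $v$ the modulus of the curve is determined by $\alpha$, by a monotonicity argument.

\subsection{Facts used}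

We write $\mathrm i$ for the imaginary unit. Let $\tau=\mathrm i t$ with $t>0$, $\Lambda=\mathbb Z+\tau\mathbb Z$, $\wp=\wp_\Lambda$ and $h=e^{-2\pi t}\in(0,1)$. We use the following standard facts.
\begin{enumerate}
\item[(W1)] The map $z\mapsto(\wp(z),\wp'(z))$ is a bijection from $\mathbb C/\Lambda$ onto the projective curve $R^2=4(S-E_1)(S-E_2)(S-E_3)$, where $E_1=\wp(\frac\tau2)<E_2=\wp(\frac{1+\tau}2)<E_3=\wp(\frac12)$ are real with sum $0$. On $(0,\frac12]$ the function $\wp$ is strictly decreasing from $+\infty$ to $E_3$, with $\wp'<0$ on $(0,\frac12)$; also $\wp(1-z)=\wp(z)$. The real points with $S\in[E_1,E_2]$ are those with $z\in\frac\tau2+\mathbb R$ (modulo $\Lambda$). Every triple of real numbers $E_1'<E_2'<E_3'$ with sum $0$ is a positive multiple of $(E_1,E_2,E_3)$ for some $t>0$.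
\item[(W2)] For $2v\notin\Lambda$ the tangent to this curve at the point $v$ has slope $\wp''(v)/\wp'(v)$ and meets the curve again at the point $-2v$. Hence
\[
 \wp(2v)=-2\wp(v)+\frac14\Big(\frac{\wp''(v)}{\wp'(v)}\Big)^2,\qquad
 -\wp'(2v)=\wp'(v)+\frac{\wp''(v)}{\wp'(v)}\big(\wp(2v)-\wp(v)\big).
\]
\item[(W3)] For the Weierstrass function $\sigma$ of $\Lambda$ and a constant $\eta$,
\[
 \wp'(u)=-\frac{\sigma(2u)}{\sigma(u)^4},\qquad \wp(u)-\wp(w)=-\frac{\sigma(u+w)\sigma(u-w)}{\sigma(u)^2\sigma(w)^2},
\]
\[
 \sigma(z)=e^{\eta z^2/2}\,\frac{\sin\pi z}\pi\prod_{n\ge1}\frac{1-2h^n\cos2\pi z+h^{2n}}{(1-h^n)^2}.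
\]
\item[(W4)] The residues of an elliptic function at its poles modulo $\Lambda$ sum to $0$, and an elliptic function without poles is constant.
\end{enumerate}

\subsection{The parameters}

The following lemma says which curves $Y^2=f(\xi)$ arise from a lattice and a point $v$, if $v$ is to correspond to the point $\xi=0$, $Y=1$. Without argument, $\wp,\wp',\wp''$ denote values at $v$.

\begin{lemma}\label{lem:par}
Let $0<v<\frac12$ and $B_0=1/\wp'(v)$. For $A_0>0$ put
\[
 \xi(z)=A_0\big(\wp(z)-\wp(v)\big),\qquad Y(z)=B_0\,\wp'(z),\qquad W=\wp(2v)-\wp(v).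
\]
For real $K,\kappa$, the identity $Y^2=f(\xi)$ with $f$ as in \eqref{eq:f} holds if and only if
\begin{equation}\label{eq:par}
 A_0^2\,\wp'^2=W,\qquad K=\frac{\wp''}{A_0\,\wp'^2},\qquad \kappa=\frac1{A_0^3\,\wp'^2}.
\end{equation}
For given $v$ and $t$, numbers $A_0>0$ and $K,\kappa$ with \eqref{eq:par} exist if and only if $v\in(\frac13,\frac12)$. They are then unique, $\kappa>0$, and
\begin{equation}\label{eq:alpha}
 K+\kappa=\frac{\wp'(2v)}{\big(\wp(2v)-\wp(v)\big)^{3/2}}>0 .
\end{equation}
\end{lemma}

\begin{proof}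
Write $\wp'(z)^2=G(\wp(z))$ with $G(S)=4S^3-g_2S-g_3$. Differentiating gives $G'(\wp)=2\wp''$, and $G''(\wp)=24\wp$, $G'''=24$. The Taylor expansion of $G$ at $\wp(v)$ in powers of $\wp(z)-\wp(v)=\xi/A_0$ yields
\[
 Y^2=\frac{\wp'(z)^2}{\wp'^2}=1+\frac{2\wp''}{A_0\wp'^2}\,\xi+\frac{12\wp}{A_0^2\wp'^2}\,\xi^2+\frac4{A_0^3\wp'^2}\,\xi^3 .
\]
Comparison with \eqref{eq:f} gives the formulas for $K$ and $\kappa$ and the third condition $K^2-4=12\wp/(A_0^2\wp'^2)$. With $K$ inserted and after multiplication by $A_0^2\wp'^2$, the latter reads $(\wp''/\wp')^2-4A_0^2\wp'^2=12\wp$, that is, $A_0^2\wp'^2=\frac14(\wp''/\wp')^2-3\wp$. By (W2) the right side is $W$.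

A solution $A_0>0$ exists if and only if $W>0$, and then it is unique. By (W1), on $(0,1)$ the value $\wp(u)$ is a strictly decreasing function of $\min(u,1-u)$. So $W>0$ means $\min(2v,1-2v)<v$, that is, $1-2v<v$, or $v>\frac13$. Finally $\wp'<0$, so $A_0=\sqrt W/|\wp'|$ and
\[
 K+\kappa=\frac{A_0^2\wp''+1}{A_0^3\wp'^2}=\frac{W\wp''+\wp'^2}{|\wp'|\,W^{3/2}} .
\]
The second formula in (W2), multiplied by $\wp'$, says $W\wp''+\wp'^2=-\wp'\,\wp'(2v)=|\wp'|\,\wp'(2v)$. This gives the equality in \eqref{eq:alpha}; the value is positive since $2v\in(\frac23,1)$ and $\wp'>0$ on $(\frac12,1)$.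
\end{proof}

\subsection{The value of $\alpha$ determines the lattice}

In the application $K+\kappa=\alpha$. We now express \eqref{eq:alpha} by $v$ and $h$.

\begin{lemma}\label{lem:prod}
Let $v\in(\frac13,\frac12)$, $\psi=\pi-2\pi v\in(0,\frac\pi3)$ and $r_n=\frac12(h^n+h^{-n})$. With $K,\kappa$ from Lemma~\ref{lem:par},
\begin{equation}\label{eq:prod}
 (K+\kappa)^2=A(\psi)^2\prod_{n\ge1}Q_\psi(r_n),\qquad
 Q_\psi(r)=\frac{(r-\cos4\psi)^2(r+\cos\psi)^3}{(r-\cos2\psi)^2(r+\cos3\psi)^3}.
\end{equation}
For fixed $\psi$ the right side is a strictly increasing bijection of $h\in(0,1)$ onto $(A(\psi)^2,\infty)$.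
\end{lemma}

\begin{proof}
By (W3), $\wp'(2v)^2=\sigma(4v)^2/\sigma(2v)^8$ and $W=-\sigma(3v)/(\sigma(2v)^2\sigma(v))$, so
\[
 (K+\kappa)^2=\frac{\wp'(2v)^2}{W^3}=-\frac{\sigma(4v)^2\,\sigma(v)^3}{\sigma(2v)^2\,\sigma(3v)^3}.
\]
Insert the product for $\sigma$. The exponential factors cancel because $2\cdot16+3-2\cdot4-3\cdot9=0$. Constants cancel because numerator and denominator each contain five factors $\sigma$. For the same reason we may replace $1-2h^n\cos2\pi z+h^{2n}=2h^n(r_n-\cos2\pi z)$ by $r_n-\cos2\pi z$. Since $2\pi v=\pi-\psi$, the values of $\cos2\pi z$ for $z=v,2v,3v,4v$ are $-\cos\psi$, $\cos2\psi$, $-\cos3\psi$, $\cos4\psi$, and we obtain the factors $Q_\psi(r_n)$. The sines contribute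
\[
 -\frac{\sin^24\pi v\,\sin^3\pi v}{\sin^22\pi v\,\sin^33\pi v}
 =\Big(\frac{\sin2\psi}{\sin\psi}\Big)^2\Big(\frac{\cos(\psi/2)}{\cos(3\psi/2)}\Big)^3
 =\frac{4\cos^2\psi}{(2\cos\psi-1)^3}=A(\psi)^2,
\]
where we used $\sin3\pi v=\sin(\frac{3\pi}2-\frac{3\psi}2)=-\cos\frac{3\psi}2$ and $\cos3\theta=\cos\theta\,(2\cos2\theta-1)$.

For the monotonicity, note that for $\psi\in(0,\frac\pi3)$
\[
 \cos2\psi-\cos4\psi=2\sin3\psi\sin\psi>0,\qquad \cos\psi-\cos3\psi=2\sin2\psi\sin\psi>0 .
\]
So $\ln Q_\psi(r)$ is twice $\ln(r-\beta)-\ln(r-\beta')$ with $\beta=\cos4\psi<\beta'=\cos2\psi$, plus three times the same expression with $\beta=-\cos\psi<\beta'=-\cos3\psi$. In both cases $\beta'<1$. For $r\ge1$ such an expression is positive, with derivative $\frac1{r-\beta}-\frac1{r-\beta'}<0$. Hence $Q_\psi>1$ on $[1,\infty)$ and $Q_\psi$ is strictly decreasing there. As $r_n>1$ decreases strictly in $h$, every factor of the product increases strictly with $h$. Furthermore $\ln Q_\psi(r)\le C_\psi/r$ for $r\ge1$ with a constant $C_\psi$, and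 $1/r_n\le2h^n$. So the product converges locally uniformly on $(0,1)$, is continuous in $h$ and tends to $1$ as $h\to0$. Since all factors exceed $1$, the product is for every $m$ at least the product of its first $m$ factors, and this tends to $Q_\psi(1)^m$ as $h\to1$. As $Q_\psi(1)>1$, the product tends to $\infty$ as $h\to1$.
\end{proof}

\subsection{The dynamics is a translation}

Fix $v\in(\frac13,\frac12)$ and $t>0$, take $A_0,K,\kappa,\xi,Y$ from Lemma~\ref{lem:par}, and put $\alpha=K+\kappa$. For a cycle, $x_j=\frac12\big(s_j+(x_j-x_{j+1})\big)$ is recovered from \eqref{eq:param} as $\frac12(s+Y/\xi)$; accordingly we define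
\[
 X(z)=\frac12\Big(K+\frac{1+Y(z)}{\xi(z)}\Big).
\]

\begin{lemma}\label{lem:trans}
The following identities of meromorphic functions hold.
\begin{enumerate}
\item[(i)] $X(z)+X(-z)=K+\frac1\xi$,\quad $X(z)-X(-z)=\frac Y\xi$,\quad $X(z)X(-z)=1-\kappa\xi$.
\item[(ii)] $X(-z)=X(z+v)$.
\item[(iii)] $X(z+v)\big(1+X(z)X(z+2v)\big)=\alpha$.
\end{enumerate}
On the line $\ell=\frac\tau2+\mathbb R$ the functions $X$ and $\xi$ are finite and real, and $\xi<0$. If $z,z'\in\ell$ and $(X(z),X(z+v))=(X(z'),X(z'+v))$, then $z-z'\in\mathbb Z$.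
\end{lemma}

\begin{proof}
(i) The first two identities hold because $\xi$ is even and $Y$ is odd. They give $4X(z)X(-z)=\xi^{-2}\big((1+K\xi)^2-f(\xi)\big)=4(1-\kappa\xi)$.

(ii) We locate the poles of $X$, which can occur only at $0$ and at the zeros $\pm v$ of $\xi$; these zeros are simple since $\wp'(\pm v)\ne0$. At $0$ the function $\xi$ has a double and $Y$ a triple pole, so $X$ has a simple pole. At $v$ we have $1+Y=2$, so $X$ has a simple pole. At $-v$ we have $1+Y=0$, so $X$ is regular. Thus the poles of $X$ modulo $\Lambda$ are $0$ and $v$, both simple, with residues $\rho$ and $-\rho$ by (W4). The function $X(v-z)$ has the same poles, and its residue at $0$ is $-(-\rho)=\rho$, so by (W4) $X(v-z)-X(z)$ is constant. It vanishes at $z=\frac v2$, which is not a pole. Hence $X(v-z)=X(z)$; replace $z$ by $-z$.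

(iii) By (i), $x=X(z)$ and $y=X(-z)$ satisfy
\begin{equation}\label{eq:cubic}
 xy(x+y-K)=x+y-\alpha,
\end{equation}
since both sides equal $\frac1\xi-\kappa$. Let $c=X(-z)=X(z+v)$. Applying \eqref{eq:cubic} to the pairs $(X(z),X(-z))$ and $(X(z+v),X(-z-v))$, we see that $X(z)$ and $X(-z-v)$ are both roots $y$ of
\[
 c\,y^2+(c^2-Kc-1)\,y+(\alpha-c)=0 .
\]
As functions of $z$ they are different: the first has poles $0,v$, the second $-v,-2v$, and $-v\not\equiv0,v\pmod\Lambda$ because $v,2v\notin\Lambda$. So for generic $z$ they are the two roots, and the product of the roots gives $c\,X(z)X(-z-v)=\alpha-c$, an identity of meromorphic functions. By (ii), $X(-z-v)=X(z+2v)$, and (iii) follows.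

On $\ell$ the functions $\wp$ and $\wp'$ are real and finite, and $\wp\le E_2<E_3<\wp(v)$, so $\xi<0$ and $X$ is finite and real. Finally, by (ii) and (i), the pair $(X(z),X(z+v))$ determines $K+1/\xi$ and $Y/\xi$, hence $(\xi,Y)$, hence $z$ modulo $\Lambda$ by (W1). Two points of $\ell$ that are congruent modulo $\Lambda$ differ by an integer.
\end{proof}

\subsection{Proof of Theorem \ref{thm:class}}

\noindent\textbf{Every oval cycle is of the form in item 3.} Let $x$ be an oval cycle with first integral $K$, $\kappa=\alpha-K>0$, $\xi_j=1/(s_j-K)$ and $Y_j=(x_j-x_{j+1})\xi_j$, so that $Y_j^2=f(\xi_j)$ as in \eqref{eq:f}. By \eqref{eq:oval}, $K>0$ and $\xi_j<0$; and $s_j=K+1/\xi_j>0$ means $\xi_j<-1/K$. Now $f(0)=1$, $f(-1/K)=-4K^{-2}(1+\kappa/K)<0$ and $f(\xi)\to-\infty$ as $\xi\to-\infty$. As $x$ is not constant, $x_j\ne x_{j+1}$ for some $j$, and then $f(\xi_j)=Y_j^2>0$ at a point left of $-1/K$. Hence $f$ has three real roots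
\[
 e_1<e_2<-\tfrac1K<e_3<0,
\]
and all $\xi_j$ lie in $[e_1,e_2]$, since $f(\xi_j)\ge0$ and $\xi_j<-1/K$.

Let $e$ be the mean of the roots. By (W1) there are $t>0$ and $A_0>0$ with $e_i-e=A_0E_i$ for $i=1,2,3$, and then $f(A_0\wp(z)+e)=\kappa A_0^3\,\wp'(z)^2$. Since $0>e_3$, the number $-e/A_0$ exceeds $E_3$, so $-e/A_0=\wp(v)$ for a unique $v\in(0,\frac12)$. At $z=v$ we get $1=f(0)=\kappa A_0^3\wp'(v)^2$. So $\xi(z)=A_0(\wp(z)-\wp(v))$ and $Y(z)=\wp'(z)/\wp'(v)$ satisfy $Y^2=f(\xi)$. Lemma~\ref{lem:par} applies: $v\in(\frac13,\frac12)$, and $A_0,K,\kappa$ are given by \eqref{eq:par}. As $K+\kappa=\alpha$, Lemma~\ref{lem:prod} shows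
\[
 \alpha>A(\pi-2\pi v),
\]
and that $h$ is determined by $\alpha$ and $v$. So the lattice and the functions $\xi,Y,X$ are determined by $\alpha$ and $v$.

By (W1) there is $z_0\in\ell$ with $(\xi(z_0),Y(z_0))=(\xi_0,Y_0)$. By Lemma~\ref{lem:trans}(i), $X(z_0)$ and $X(-z_0)$ have sum $s_0$ and difference $x_0-x_1$, so $x_0=X(z_0)$ and $x_1=X(-z_0)=X(z_0+v)$. By Lemma~\ref{lem:trans}(iii) the sequence $X(z_0+jv)$ satisfies the same second-order recursion as $x_j$, and $x_jx_{j+1}\ne0$ makes the next term unique. By induction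
\begin{equation}\label{eq:orbit}
 x_j=X(z_0+jv)\qquad\text{for all }j\ge0 .
\end{equation}
As $(x_q,x_{q+1})=(x_0,x_1)$, the last part of Lemma~\ref{lem:trans} gives $qv\in\mathbb Z$. So $v=i/q$ with an integer $i$, $\frac13<\frac iq<\frac12$, and $\alpha>A(\pi-\frac{2\pi i}q)$.

\medskip\noindent\textbf{Every such $i$ gives a circle of oval cycles.} Let $v=\frac iq\in(\frac13,\frac12)$ and $\alpha>A(\pi-2\pi v)$. By Lemma~\ref{lem:prod} there is exactly one $h$ for which the right side of \eqref{eq:prod} is $\alpha^2$. For this $h$ the parameters of Lemma~\ref{lem:par} satisfy $K+\kappa=\alpha$, both sides being positive. For $z_0\in\ell$ define $x_j=X(z_0+jv)$ for $j\in\mathbb Z$. These numbers are real, and $x_jx_{j+1}=X(z)X(-z)=1-\kappa\xi(z)>1$ with $z=z_0+jv$, because $\xi<0$ on $\ell$. So all $x_j$ have the same sign, $x_{j-1}x_{j+1}>0$, and Lemma~\ref{lem:trans}(iii) gives $x_j=\alpha/(1+x_{j-1}x_{j+1})>0$. Since $qv=i\in\mathbb Z$, we have $(x_j)\in\mathcal C_q(\alpha)$. By \eqref{eq:cubic} its first integral is $K=\alpha-\kappa<\alpha$.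 Two consecutive terms determine a cycle, so by Lemma~\ref{lem:trans} its minimal period is the least $\nu\ge1$ with $\nu v\in\mathbb Z$, namely $q/\gcd(i,q)>1$; in particular the cycle is not constant, and it is an oval cycle. The map $z_0\mapsto(x_j)$ from the circle $\ell/\mathbb Z$ to $\mathcal C_q(\alpha)$ is continuous and, again by Lemma~\ref{lem:trans}, injective, so its image $\Gamma_i$ is homeomorphic to a circle.

By \eqref{eq:orbit} and periodicity, every oval cycle with $v=i/q$ lies in $\Gamma_i$. The sets $\Gamma_i$ are disjoint for different $i$, because a cycle determines $v$: it determines $K$, hence $f$ and its largest root $e_3$. On $(0,\frac12)$ both $B_0=1/\wp'(v)$ and $\wp'$ are negative, so $Y=\sqrt{f(\xi)}$ and $dz=-(|B_0|/A_0)\,d\xi/\sqrt{f(\xi)}$, while $z=0,v,\frac12$ correspond to $\xi=\infty,0,e_3$; thus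
\[
 v=\frac12\int_0^\infty\frac{d\xi}{\sqrt{f(\xi)}}\bigg/\int_{e_3}^\infty\frac{d\xi}{\sqrt{f(\xi)}} .
\]
Items 2 and 3 are disjoint since $K=\alpha$ in the first and $K<\alpha$ in the second, and their cycles are nonconstant. The only constant cycle is $\bar z$. Together with Proposition~\ref{prop:cases} this proves Theorem~\ref{thm:class}.\hfill$\square$

\section{The threshold}\label{sec:threshold}

\subsection{Global convergence: Theorem \ref{thm:threshold}(a), first part}

By Theorem~\ref{thm:main} and the correspondence \eqref{eq:Cq}, all positive solutions converge to $\bar z$ if and only if $\mathcal C_q(\alpha)=\{\bar z\}$; indeed, a nonconstant cycle yields a nonconstant periodic solution of \eqref{eq:main}. We read off from Theorem~\ref{thm:class} when this happens. If $q$ is even, item 2 occurs exactly for $\alpha>2$, and item 3 requires $\alpha>A(\psi)>2$ for some $\psi\in(0,\frac\pi3)$; so the condition is $\alpha\le2$. If $q$ is odd, only item 3 matters. For $q=3$ there is no integer $i$ with $1<i<\frac32$. For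 odd $q\ge5$ the largest $i$ with $\frac iq<\frac12$ is $i=\frac{q-1}2$, it satisfies $\frac iq>\frac13$ because $q>3$, and $\pi-\frac{2\pi i}q=\frac\pi q$. As $A$ is increasing, the largest $i$ has the smallest threshold, $A(\pi/q)=\alpha_q^*$. Finally, $q=3$ means $\frac ad+\frac bd=3$, that is, $\{a,b\}=\{d,2d\}$.

\subsection{Linearization}

In logarithmic variables the linearization of \eqref{eq:main} at $\bar z$ is
\[
 y_n=-c\,(y_{n-a}+y_{n-b}),\qquad c=\frac{\bar z^2}{1+\bar z^2}\in(0,1).
\]
Its eigenvalues are the numbers $\lambda=1/\mu$ with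
\[
 g_c(\mu)=1+c\,(\mu^a+\mu^b)=0 ;
\]
here $\lambda\ne0$, because the characteristic polynomial $\lambda^N+c(\lambda^{N-a}+\lambda^{N-b})$ has constant term $c$ or $2c$. For $q$ even put $c^*=\frac12$, for $q$ odd $c^*=1/(2\cos\frac\pi q)$.

\begin{lemma}\label{lem:lin}
Consider $g_c$ for $c>0$. Every root $\mu$ with $|\mu|=1$ satisfies $\mu^p=1$. If $c<c^*$, there is no root with $|\mu|\le1$. If $c>c^*$, there is a root with $|\mu|<1$.
\end{lemma}

\begin{proof}
Let $|\mu|=1$ and $g_c(\mu)=0$. Then $\mu^a+\mu^b=-1/c$ is real and nonzero. Two unit complex numbers with real sum are conjugate or opposite, and opposite ones have sum $0$; so $\mu^b=\overline{\mu^a}$ and $\mu^p=1$. Writing $\mu^a=e^{\mathrm i\vartheta}$ we get $c=-1/(2\cos\vartheta)$. Conversely, if $\mu^p=1$ and $\mu^a=e^{\mathrm i\vartheta}$ with $\cos\vartheta<0$, then $\mu^b=\mu^{-a}$, and $\mu$ is a root for $c=-1/(2\cos\vartheta)$. As $\mu$ ranges over the $p$-th roots of unity, $\mu^a$ ranges over all $q$-th roots of unity. So the values of $c$ with a root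 on the circle form a finite set, the smallest being the one with $-\cos\vartheta$ largest: $\vartheta=\pi$ if $q$ is even, $\vartheta=\pi\pm\frac\pi q$ if $q$ is odd. This smallest value is $c^*$.

At a root on the circle,
\[
 \mu\,g_c'(\mu)=c\,(a\mu^a+b\mu^b)=c\,\big(p\cos\vartheta+\mathrm i(a-b)\sin\vartheta\big)\ne0,
\]
because $\cos\vartheta\ne0$. So the root is simple and moves smoothly with $c$, and differentiating $g_c(\mu)=0$ gives
\[
 \frac{d}{dc}\ln|\mu|=\operatorname{Re}\frac{-(\mu^a+\mu^b)}{c\,(a\mu^a+b\mu^b)}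
 =-\frac{2p\cos^2\vartheta}{c\,|p\cos\vartheta+\mathrm i(a-b)\sin\vartheta|^2}<0 .
\]
As $c$ increases, roots thus cross the unit circle only inward. The degree $N$ of $g_c$ is constant for $c>0$, so the roots depend continuously on $c$. For $c<\frac12$ there is no root with $|\mu|\le1$, since then $|c(\mu^a+\mu^b)|\le2c<1$; this persists up to $c^*\ge\frac12$, because no root meets the circle before. At $c^*$ at least one root enters the open disc, and afterwards the number of roots in the open disc never decreases. So it is at least $1$ for all $c>c^*$.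
\end{proof}

Both $\bar z$ and $c$ increase strictly with $\alpha$. With $T_0=2\cos\psi>1$, the equation $c=1/T_0$ means $\bar z^2=1/(T_0-1)$, hence
\begin{equation}\label{eq:match}
 \alpha=\bar z\,(1+\bar z^2)=T_0\,(T_0-1)^{-3/2}=A(\psi).
\end{equation}
With $\psi=0$ for $q$ even and $\psi=\frac\pi q$ for odd $q\ge5$, this shows that $c<c^*$ is equivalent to $\alpha<\alpha_q^*$ and $c>c^*$ to $\alpha>\alpha_q^*$. For $q=3$ we have $c^*=1$, so $c<c^*$ always, in accordance with $\alpha_3^*=\infty$. If $\alpha<\alpha_q^*$, then all eigenvalues satisfy $|\lambda|<1$, and $\bar z$ is locally asymptotically stable. This completes the proof of part (a). Equation \eqref{eq:match} also explains the thresholds in Theorem~\ref{thm:class}: with $\psi=\pi-\frac{2\pi i}q$, the circle $\Gamma_i$ is present exactly for $\alpha$ beyond the value at which roots with $\mu^a=e^{\pm\mathrm i\,2\pi i/q}$ (where $i$ is the integer index) lie on the unit circle.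

\subsection{Proof of Theorem \ref{thm:threshold}(b)}

The idea is that solutions tending to an equilibrium with an unstable direction must end up on a thin set. On $(0,\infty)^N$ let
\[
 T(u_1,\dots,u_N)=\Big(u_2,\dots,u_N,\ \frac{\alpha}{1+u_{N+1-a}\,u_{N+1-b}}\Big),
\]
which maps $(z_{n-N+1},\dots,z_n)$ to $(z_{n-N+2},\dots,z_{n+1})$. Since $N=\max(a,b)$, the last entry depends on $u_1$ with nonzero derivative, so $DT$ is invertible everywhere and $T$ is a local diffeomorphism. Let $\alpha>\alpha_q^*$. By Lemma~\ref{lem:lin}, $DT$ at the fixed point $(\bar z,\dots,\bar z)$ has an eigenvalue of modulus greater than $1$; the change to logarithmic variables does not affect eigenvalues. The center-stable manifold theorem \cite[Thm.~III.7]{Shub} provides a neighborhood $\mathcal B$ of the fixed point and a $C^1$ embedded disc $\mathcal W$ of positive codimension such that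
\[
 \{u:\ T^nu\in\mathcal B\ \text{ for all } n\ge0\}\subset\mathcal W .
\]
If $z_n\to\bar z$ for the initial condition $u$, then $T^{n}u\in\mathcal B$ for all large $n$, so $T^nu\in\mathcal W$ for some $n$. The set of these $u$ is therefore contained in $\bigcup_{n\ge0}T^{-n}(\mathcal W)$. The disc $\mathcal W$ is a null set, and preimages of null sets under local diffeomorphisms are null, so the union is a null set. Every other solution converges, by Theorem~\ref{thm:main}, to a positive period-$p$ solution different from $\bar z$; as $\bar z$ is the only positive constant solution, the limit is nonconstant.\hfill$\square$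

\begin{thebibliography}{9}
\bibitem{OP} Open Problems And Conjectures On Rational Systems In Three Dimensions, \texttt{http://www.anubih.ba/Journals/vol.8,no-2,y12/11Ladas-Lugo-Palladino.pdf}.

\bibitem{Loj} S. {\L}ojasiewicz, gradient inequality for real analytic functions, 1963/1965.

\bibitem{Shub} M. Shub, \emph{Global Stability of Dynamical Systems}, 1987.
\end{thebibliography}
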